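\title{Maximal connected Hausdorff spaces, strict $\sigma$-discreteness and measurable cardinals}

\begin{abstract}
A space is maximal connected if it is connected and every strictly finer topology on the same set is disconnected; it is strictly $\sigma$-discrete if it is a countable union of closed discrete subspaces. We show that the statement ``every Hausdorff maximal connected space is strictly $\sigma$-discrete'' is independent of ZFC, relative to the consistency of a measurable cardinal. It holds in the constructible universe. It fails after adding $\kappa$ Cohen reals to a model in which $\kappa$ is measurable: there the interval $(0,1)$ carries a maximal connected Baire topology finer than the Euclidean one. The large cardinal cannot be avoided, since any counterexample yields an inner model with a measurable cardinal.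
\end{abstract}

\section{The question and the results}\label{sec:intro}

Adding open sets to a topology preserves the Hausdorff property and can destroy connectedness. A topological space $X$ is \emph{maximal connected} if it is connected and every topology on the set $X$ that is strictly finer than the given one is disconnected. A space $X$ is \emph{strictly $\sigma$-discrete} if $X=\bigcup_{n<\omega}D_n$, where each $D_n$ is a closed discrete subspace of $X$. Every countable $T_1$ space is strictly $\sigma$-discrete, being the union of its singletons; the real line is not, because its discrete subspaces are countable. A maximal connected space has very many closed discrete subspaces: we shall see in Section~\ref{sec:submaximal} that every set with empty interior is one. So it is natural to ask whether countably many of them always cover the space. The following question comes from \cite{source}.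

\begin{quote}
\emph{Is every Hausdorff maximal connected space strictly $\sigma$-discrete?}
\end{quote}

The simplest maximal connected spaces are given by ultrafilters, and they already show what kind of answer to expect. An ultrafilter is \emph{$\mu$-complete} if it is closed under intersections of fewer than $\mu$ of its members, and \emph{countably complete} if it is closed under countable intersections. A cardinal $\kappa>\omega$ is \emph{measurable} if there is a $\kappa$-complete nonprincipal ultrafilter on $\kappa$.

\begin{example}\label{ex:ultra}
Let $U$ be a nonprincipal ultrafilter on a set $S$, and give $S$ the topology $U\cup\{\emptyset\}$. It is $T_1$ since $S\setminus\{x\}\in U$, and connected since any two nonempty open sets meet. A strictly finer topology contains a nonempty set $A\notin U$; then $S\setminus A\in U$ is open and nonempty, so the finer topology is disconnected. Thus $S$ is maximal connected. A discrete subspace $D$ is not in $U$, for otherwise $D$ would be open and its points would be isolated in $S$, that is, a singleton would be in $U$. Conversely, if $D\notin U$ then every subset of $D$ has its complement in $U$ and is closed, so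 $D$ is closed and discrete. Hence $S$ is strictly $\sigma$-discrete if and only if $S$ is a union of countably many sets outside $U$, that is, if and only if $U$ is not countably complete. In particular a measurable cardinal $\kappa$ carries a $T_1$ maximal connected topology in which $\kappa$ is not a countable union of discrete subspaces. These spaces are not Hausdorff.
\end{example}

A counterexample of this kind exists only if there is a measurable cardinal, by the following standard fact, which we shall need again at the very end.

\begin{lemma}\label{lem:measurable}
If some set carries a countably complete nonprincipal ultrafilter, then there is a measurable cardinal.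
\end{lemma}

\begin{proof}
Let $U$ be such an ultrafilter on $S$, and let $\mu$ be the least cardinal such that $S=\bigcup_{\xi<\mu}S_\xi$ for some sets $S_\xi\notin U$. It exists because singletons are not in $U$, and $\mu>\omega$. A union of fewer than $\mu$ sets outside $U$ is outside $U$, since otherwise these sets and the complement of their union would cover $S$; so $U$ is $\mu$-complete. Let $p(x)$ be the least $\xi$ with $x\in S_\xi$. Then $\{B\subseteq\mu:p^{-1}(B)\in U\}$ is a $\mu$-complete ultrafilter on $\mu$, and it is nonprincipal because $p^{-1}(\{\xi\})\subseteq S_\xi$.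
\end{proof}

In Example~\ref{ex:ultra} any two nonempty open sets meet, which is the opposite of the Hausdorff property. Moreover, a countably complete ultrafilter on $(0,1)$ is principal: for each $n$ it decides the $n$th binary digit, and the intersection of the countably many chosen sets has at most one point. One might therefore guess that the Hausdorff axiom removes the counterexample. It does not remove it; it moves it into a forcing extension. And a measurable cardinal stands behind every counterexample.

For a set $E$ let $\operatorname{Fn}(E,2)$ be the set of finite partial functions from $E$ to $2=\{0,1\}$. Ordered by reverse inclusion, $\operatorname{Fn}(\kappa,2)$ is the poset for adding $\kappa$ Cohen reals. A space is \emph{crowded} if it has no isolated points, \emph{submaximal} if all its dense subsets are open, and \emph{Baire} if no nonempty open subset of it is meager, a \emph{meager} set being a countable union of nowhere dense sets. An \emph{inner model} is a transitive class that contains all ordinals and satisfies ZFC.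

\begin{theorem}\label{thm:A}
Let $\kappa>\omega$ be measurable in $V$ and let $G$ be generic over $V$ for $\operatorname{Fn}(\kappa,2)$. In $V[G]$ there is a maximal connected topology on $(0,1)$, finer than the Euclidean one (hence Hausdorff), which is not strictly $\sigma$-discrete. It is a Baire space, and no nonempty open subset of it is a countable union of discrete subspaces.
\end{theorem}

\begin{theorem}\label{thm:B}
If $V=L$, then every crowded submaximal space, and in particular every Hausdorff maximal connected space, is strictly $\sigma$-discrete.
\end{theorem}

\begin{theorem}\label{thm:C}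
If some crowded submaximal space (in particular, if some Hausdorff maximal connected space) is not strictly $\sigma$-discrete, then there is an inner model with a measurable cardinal. Hence the theory ``ZFC $+$ some Hausdorff maximal connected space is not strictly $\sigma$-discrete'' is equiconsistent with ``ZFC $+$ there is a measurable cardinal''.
\end{theorem}

By Theorem~\ref{thm:B} a positive answer to the question is consistent with ZFC if ZFC is consistent, and by Theorem~\ref{thm:A} a negative answer is consistent with ZFC if a measurable cardinal is. So ZFC does not refute the statement in question, and if measurable cardinals are consistent, ZFC does not prove it. This independence uses only Theorems~\ref{thm:A} and~\ref{thm:B}, whose proofs do not depend on Theorem~\ref{thm:C}. Theorem~\ref{thm:C} shows that the hypothesis of Theorem~\ref{thm:A} is optimal; read contrapositively, it says that the answer is positive whenever there is no inner model with a measurable cardinal.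

Section~\ref{sec:submaximal} turns the question into one about $\sigma$-ideals. Section~\ref{sec:topology} builds the topology of Theorem~\ref{thm:A} from a $\sigma$-ideal on $(0,1)$ with three combinatorial properties, and Section~\ref{sec:cohen} finds such an ideal in the Cohen extension. Section~\ref{sec:generic} attaches a well-founded generic ultrapower to any counterexample and proves Theorem~\ref{thm:B}; Section~\ref{sec:inner} extracts the inner model from it.

\medskip
\noindent\emph{Conventions.} We write $\mathfrak c=2^\omega$. Ideals are proper. A \emph{$\sigma$-ideal} is an ideal closed under countable unions. For an ideal $I$, ``$I$-almost all'' means all but a set in $I$; for an ultrafilter $U$, ``$U$-almost all'' means all members of some set in $U$. A \emph{Cantor set} is a subset of $(0,1)$ homeomorphic to $2^\omega$; it is compact, contains no interval and has cardinality $\mathfrak c$. Elementarity of a map between proper classes is understood as a scheme, one formula at a time.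

\section{Submaximal spaces and category}\label{sec:submaximal}

The only consequence of maximal connectedness that Theorems~\ref{thm:B} and~\ref{thm:C} use is that a dense set can be declared open without disconnecting the space.

\begin{lemma}\label{lem:submax}
A maximal connected space is submaximal. A connected $T_1$ space with at least two points is crowded.
\end{lemma}

\begin{proof}
Let $(X,\tau)$ be maximal connected and let $D$ be dense. The topology generated by $\tau\cup\{D\}$ consists of the sets $O\cup(W\cap D)$ with $O,W\in\tau$. Suppose that $X$ is the disjoint union of two nonempty sets $O_1\cup(W_1\cap D)$ and $O_2\cup(W_2\cap D)$ of this form. Then $O_1\cup W_1$ and $O_2\cup W_2$ are nonempty $\tau$-open sets covering $X$. A point of $D$ in both of them would lie in both $O_1\cup(W_1\cap D)$ and $O_2\cup(W_2\cap D)$. So their intersection is a $\tau$-open set missing $D$, hence empty, and $\tau$ is disconnected, a contradiction. Thus the generated topology is connected, so it equals $\tau$ by maximality, and $D\in\tau$. For the second statement, an isolated point of a $T_1$ space is a clopen set.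
\end{proof}

A space with at most one point is strictly $\sigma$-discrete. So a Hausdorff maximal connected space that is not strictly $\sigma$-discrete is crowded and submaximal, which justifies the words ``in particular'' in Theorems~\ref{thm:B} and~\ref{thm:C}.

\begin{lemma}\label{lem:ideal}
Let $X$ be a crowded submaximal space.
\begin{enumerate}
\item[(i)] For $E\subseteq X$ the following are equivalent: $E$ has empty interior; $E$ is nowhere dense; $E$ is closed and discrete. These sets form an ideal if $X\ne\emptyset$, and $X$ is strictly $\sigma$-discrete if and only if $X$ is meager in itself.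
\item[(ii)] If $X$ is not strictly $\sigma$-discrete, there is a nonempty open $Y\subseteq X$ such that $I=\{E\subseteq Y:\operatorname{int}E=\emptyset\}$ is a $\sigma$-ideal on $Y$ containing all singletons.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\operatorname{int}E=\emptyset$. Every subset of $E$ has dense, hence open, complement. So all subsets of $E$ are closed: $E$ is closed and discrete, and being closed with empty interior it is nowhere dense. A nowhere dense set has empty interior. If $E$ is discrete and $x\in\operatorname{int}E$, then $\{x\}=E\cap W$ for an open $W$, so $\{x\}=W\cap\operatorname{int}E$ is open, against crowdedness. The nowhere dense subsets of a nonempty space form an ideal, and the last assertion follows from the equivalence.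

(ii) We remove the largest meager open part of $X$; this is the argument of the Banach category theorem, which is short here. Let $\mathcal W$ be a maximal family of pairwise disjoint nonempty meager open sets, and for $W\in\mathcal W$ write $W=\bigcup_nE_n^W$ with $\operatorname{int}E^W_n=\emptyset$. The set $E_n=\bigcup_{W\in\mathcal W}E_n^W$ has empty interior: a nonempty open $O\subseteq E_n$ would meet some $W$, and $O\cap W\subseteq E_n^W$. So $W_0=\bigcup\mathcal W=\bigcup_nE_n$ is meager by (i), and so is its closure, since $\overline{W_0}\setminus W_0$ has empty interior. As $X$ is not meager, $Y=X\setminus\overline{W_0}$ is a nonempty open set, and by maximality of $\mathcal W$ it contains no nonempty meager open set. A countable union of members of $I$ is a meager subset of $Y$, so its interior is empty. Singletons are in $I$ because $X$ is crowded, and $Y\notin I$.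
\end{proof}

\begin{remark}
Crowdedness cannot be dropped from Theorems~\ref{thm:B} and~\ref{thm:C}. The one-point compactification of an uncountable discrete space $S$ is submaximal, since its dense sets are $S$ and the whole space, and its closed discrete subspaces are finite.
\end{remark}

A counterexample therefore comes with a $\sigma$-ideal $I$ containing the singletons such that every set outside $I$ contains a nonempty open set. In Example~\ref{ex:ultra} this ideal is maximal. In the next two sections we start from a suitable ideal and build the space.

\section{A topology from one-sided ultrafilters}\label{sec:topology}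

Throughout this section $X=(0,1)$, and intervals are nonempty open subintervals of $X$.

\subsection{Coherent and splitting systems}

A topology finer than the Euclidean one is disconnected as soon as some set $[x,1)$ or $(0,x]$ is open. This suggests how to obtain maximality: arrange that a new open set around $x$ always cuts $x$ off from its left side or from its right side. As in Example~\ref{ex:ultra}, ultrafilters provide the dichotomy, but now we put two of them at every point.

Let $I$ be an ideal on $X$. A \emph{one-sided system avoiding $I$} assigns to each $x\in X$ two ultrafilters $\Phi_x^-,\Phi_x^+$ on the set $X$, both disjoint from $I$, such that $(y,x)\in\Phi_x^-$ for all $y<x$ and $(x,y)\in\Phi_x^+$ for all $y>x$ in $X$. For $A\subseteq X$ put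
\[
\theta(A)=\{x\in X:A\in\Phi_x^-\cap\Phi_x^+\},\qquad \tau=\{A\subseteq X:A\subseteq\theta(A)\}.
\]
The operation $\theta$ is monotone, $\theta(A\cap B)=\theta(A)\cap\theta(B)$, $\theta(\emptyset)=\emptyset$, $\theta(X)=X$, and $\theta(A)=\theta(B)$ whenever $A\mathbin{\triangle}B\in I$. Monotonicity gives closure of $\tau$ under unions, so $\tau$ is a topology. It contains the Euclidean open sets, because such a set contains intervals $(y,x)$ and $(x,y')$ for each of its points $x$. We say that $x$ \emph{splits} $A$ if exactly one of $\Phi_x^-$, $\Phi_x^+$ contains $A$.

Two things can go wrong. A set $B\ni x$ that belongs to $\Phi_x^-\cap\Phi_x^+$ need not be a $\tau$-neighborhood of $x$, because openness is a condition at all points of a set. And $\tau$ need not be connected. The system is called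
\begin{itemize}
\item \emph{coherent} if $A\setminus\theta(A)\in I$ for every $A\subseteq X$;
\item \emph{splitting} if every $A\subseteq X$ with $A\notin I$ and $X\setminus A\notin I$ is split by some point.
\end{itemize}

\begin{proposition}\label{prop:system}
Let $I$ be a $\sigma$-ideal on $X$ and let $\tau$ be the topology of a coherent and splitting one-sided system avoiding $I$. Then $\tau$ is maximal connected and Baire, and no nonempty $\tau$-open set is a countable union of discrete subspaces. In particular $(X,\tau)$ is not strictly $\sigma$-discrete.
\end{proposition}

\begin{proof}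
\emph{Open sets and the ideal.} For every $A$ the set $A\cap\theta(A)$ is $\tau$-open: it differs from $A$ by a set in $I$, by coherence, so $\theta(A\cap\theta(A))=\theta(A)\supseteq A\cap\theta(A)$. A nonempty $\tau$-open set belongs to $\Phi_x^-$ for each of its points $x$, so it is not in $I$. If $A\notin I$, then $A\cap\theta(A)\notin I$ is a nonempty $\tau$-open subset of $A$. Therefore
\begin{equation}\label{eq:interior}
A\in I\iff A\text{ has empty $\tau$-interior.}
\end{equation}
Singletons are in $I$: if $\{x\}\in\Phi_z^-\cap\Phi_z^+$ then $x<z$ and $x>z$, so $\theta(\{x\})=\emptyset$, and coherence gives $\{x\}\in I$.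

\emph{Connectedness.} Let $A$ be $\tau$-clopen with $\emptyset\ne A\ne X$. By \eqref{eq:interior} neither $A$ nor $X\setminus A$ is in $I$, so some $x$ splits $A$. If $x\in A\subseteq\theta(A)$, both ultrafilters at $x$ contain $A$; if $x\in X\setminus A\subseteq\theta(X\setminus A)$, neither does. Either way $x$ does not split $A$, a contradiction.

\emph{Maximality.} Let $\tau'\supsetneq\tau$ be a topology, $A\in\tau'\setminus\tau$ and $x\in A\setminus\theta(A)$. Suppose first that $A\notin\Phi_x^-$. Put $B=(X\setminus A)\cup[x,1)$. Then $B\supseteq X\setminus A\in\Phi_x^-$ and $B\supseteq(x,1)\in\Phi_x^+$, so $x\in\theta(B)$, and $W=B\cap\theta(B)$ is a $\tau$-open set containing $x$. Now $A\cap W\in\tau'$ and $x\in A\cap W\subseteq A\cap B\subseteq[x,1)$. Hence $[x,1)=(A\cap W)\cup(x,1)\in\tau'$. Since $(0,x)\in\tau\subseteq\tau'$, the topology $\tau'$ is disconnected. If $A\notin\Phi_x^+$, the same argument with $B=(X\setminus A)\cup(0,x]$ gives $(0,x]\in\tau'$.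

\emph{Discrete and meager sets.} Let $D$ be a discrete subspace of $(X,\tau)$. If $D\notin I$, there is a point $x$ in the $\tau$-interior of $D$, and then $\{x\}$ is $\tau$-open, contradicting $\{x\}\in I$ and \eqref{eq:interior}. So discrete subspaces are in $I$. Nowhere dense sets have empty interior and are in $I$ as well. As $I$ is a $\sigma$-ideal and no nonempty $\tau$-open set is in $I$, no such set is meager or a countable union of discrete subspaces.
\end{proof}

Closure of $I$ under countable unions was used only in the last sentence. Splitting was used only for connectedness, and coherence everywhere.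

\subsection{The hypothesis (H)}

Coherence asks that almost every point of $A$ ``know'' that it belongs to $A$, for all $A$ at once. This is possible if every set is determined, near almost each of its points, by finitely much information about the point. The information will be the position of the point on the line and its membership in finitely many sets of a fixed family $(E_f)_{f\in F}$. For $x\in X$ define $\chi_x\in2^F$ by $\chi_x(f)=1$ if and only if $x\in E_f$, and for $s\in\operatorname{Fn}(F,2)$ put $E_s=\{x\in X:s\subseteq\chi_x\}$. Thus $E_\emptyset=X$, $E_{\{(f,1)\}}=E_f$, $E_{\{(f,0)\}}=X\setminus E_f$, and $E_s\cap E_t=E_{s\cup t}$ when $s\cup t$ is a function. The sets $J\cap E_s$ are the preimages of the basic open boxes of $X\times2^F$ under $x\mapsto(x,\chi_x)$.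

\medskip
\noindent\textbf{Hypothesis (H).} There are a $\sigma$-ideal $I$ on $X$, a family $(E_f)_{f\in F}$ of subsets of $X$ and a set $Z\in I$ such that:
\begin{itemize}
\item[(H1)] $J\cap E_s\notin I$ for every interval $J$ and every $s\in\operatorname{Fn}(F,2)$;
\item[(H2)] for every $A\subseteq X$ and $I$-almost all $x\in A$ there are an interval $J\ni x$ with rational endpoints and a finite $s\subseteq\chi_x$ with $(J\cap E_s)\setminus A\in I$;
\item[(H3)] $|Z\cap P|=\mathfrak c$ for every Cantor set $P\subseteq X$.
\end{itemize}

By (H2), coherence follows if the ultrafilters at $x$ contain all $E_s$ with $s\subseteq\chi_x$, and it is enough to have this for $I$-almost all $x$. The next example shows two ways in which splitting can fail, and how a single point repairs each of them. The repairs will be made at points of $Z$, where they cost nothing; (H3) says that $Z$ has enough points in the right places.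

\begin{example}\label{ex:fail}
(i) Suppose that $E_s\in\Phi_x^-\cap\Phi_x^+$ for \emph{all} $x$ and all finite $s\subseteq\chi_x$, and let $f\in F$. If $x\in E_f$, both ultrafilters at $x$ contain $E_f$, and otherwise both contain $X\setminus E_f$. So $E_f$ is $\tau$-clopen, and by (H1) it is neither empty nor $X$. If we change the ultrafilters at one point $x$ so that $E_f\in\Phi_x^-$ and $X\setminus E_f\in\Phi_x^+$, then $x$ splits $E_f$ and every set that differs from $E_f$ by a member of $I$.

(ii) Let $R$ be the middle-thirds set intersected with $X$, and let $O_1$ and $O_2$ be the unions of the gaps removed at odd and at even stages. Let $x\in R$. If $x$ is not the right endpoint of a gap, then every $(y,x)$ contains a point of $R$, hence a whole interval of some stage of the construction, hence gaps of both parities; the same holds on the right if $x$ is not a left endpoint. No point is an endpoint on both sides. So at each $x\in R$ both ultrafilters may have been chosen to contain the same $O_k$. Then $\theta(O_1)$ and $\theta(O_2)$ partition $X$, and they are $\tau$-open because $O_k\subseteq\theta(O_k)$ implies $\theta(O_k)\subseteq\theta(\theta(O_k))$. The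 repair is a point $x\in R$ that is not an endpoint, with $O_1\in\Phi_x^-$ and $O_2\in\Phi_x^+$.
\end{example}

Both repairs have the same form: a point with $O_1\cap E_s\in\Phi_x^-$ and $O_2\cap E_t\in\Phi_x^+$. The points at which $O_1$ and $O_2$ can be so used are described as follows. Call $x$ a \emph{left limit} of $O\subseteq X$ if $O\cap(y,x)\ne\emptyset$ for all $y<x$ in $X$, and a \emph{right limit} if $O\cap(x,y)\ne\emptyset$ for all $y>x$ in $X$. For Euclidean open $O_1,O_2\subseteq X$ let
\[
M(O_1,O_2)=\{x\in X:x\text{ is a left limit of }O_1\text{ and a right limit of }O_2\}.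
\]
There are only $\mathfrak c$ pairs $(O_1,O_2)$, but there may be more than $\mathfrak c$ pairs $(s,t)$, and only $\mathfrak c$ points are available. One point must therefore serve many pairs $(s,t)$. This is possible by the Hewitt--Marczewski--Pondiczery theorem: a product of at most $2^{\mathfrak c}$ spaces, each with a dense subset of cardinality at most $\mathfrak c$, has a dense subset of cardinality at most $\mathfrak c$.

\begin{proposition}\label{prop:H}
Assume \textup{(H)}. Then there is a coherent and splitting one-sided system avoiding $I$.
\end{proposition}

\begin{proof}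
\emph{Special points.} The map $f\mapsto E_f$ is injective: if $f\ne f'$ and $E_f=E_{f'}$, then $E_{\{(f,1),(f',0)\}}=\emptyset$, against (H1). So $|F|\le2^{\mathfrak c}$, and there is a dense set $\{(h_i,h_i'):i<\mathfrak c\}$ in $2^F\times2^F$. Density means that for all $s,t\in\operatorname{Fn}(F,2)$ there is $i$ with $s\subseteq h_i$ and $t\subseteq h_i'$.

For each $n\ge1$ the sets $\{x:O_1\cap(x-\frac1n,x)\ne\emptyset\}$ and $\{x:O_2\cap(x,x+\frac1n)\ne\emptyset\}$ are open, and $M(O_1,O_2)$ is the intersection of all of them, so it is a $G_\delta$ set. An uncountable $G_\delta$ subset of the line contains a Cantor set. Let $\mathcal P$ be the set of pairs $(O_1,O_2)$ with $M(O_1,O_2)$ uncountable. Then $|\mathcal P|\le\mathfrak c$, and $|Z\cap M(O_1,O_2)|=\mathfrak c$ for $(O_1,O_2)\in\mathcal P$ by (H3). By recursion of length $\mathfrak c$, at each stage of which fewer than $\mathfrak c$ points have been used, choose pairwise distinct points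
\[
x(O_1,O_2,i)\in Z\cap M(O_1,O_2)\qquad\bigl((O_1,O_2)\in\mathcal P,\ i<\mathfrak c\bigr).
\]
We call these points \emph{special}. The set of special points is in $I$.

\emph{The system.} Choose $\Phi_x^-$ and $\Phi_x^+$ disjoint from $I$, containing all $(y,x)$, respectively all $(x,y)$, and such that:
\begin{itemize}
\item if $x$ is not special, $E_s\in\Phi_x^-\cap\Phi_x^+$ for all finite $s\subseteq\chi_x$;
\item if $x=x(O_1,O_2,i)$, then $\Phi_x^-$ contains $O_1$ and all $E_s$ with $s\subseteq h_i$ finite, and $\Phi_x^+$ contains $O_2$ and all $E_t$ with $t\subseteq h_i'$ finite.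
\end{itemize}
A family of sets is contained in an ultrafilter disjoint from $I$ if and only if its finite intersections are not in $I$. Here a finite intersection of sets required in $\Phi_x^-$ contains a set $(y,x)\cap E_s$, or $(y,x)\cap O_1\cap E_s$ in the special case, where $(y,x)\cap O_1$ contains an interval because $x$ is a left limit of $O_1$. By (H1) it is not in $I$. The sets required in $\Phi_x^+$ are treated in the same way, using that a special point is a right limit of its $O_2$.

\emph{Coherence.} Let $A\subseteq X$. For $I$-almost all $x\in A$, the point $x$ is not special and there are $J$ and $s$ as in (H2). Both ultrafilters at $x$ contain $J$ and $E_s$ and avoid $(J\cap E_s)\setminus A\in I$, so they contain $A$.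

\emph{Splitting.} Let $A\notin I$ and $A'=X\setminus A\notin I$. For $B\subseteq X$ and $s\in\operatorname{Fn}(F,2)$ let $O_s(B)$ be the union of all intervals $J$ with rational endpoints such that $(J\cap E_s)\setminus B\in I$. There are countably many such $J$ and $I$ is a $\sigma$-ideal, so
\begin{equation}\label{eq:Os}
(O_s(B)\cap E_s)\setminus B\in I.
\end{equation}
Let $O=\bigcup_sO_s(A)$ and $O'=\bigcup_tO_t(A')$. By (H2),
\begin{equation}\label{eq:OO}
A\setminus O\in I\qquad\text{and}\qquad A'\setminus O'\in I .
\end{equation}
Hence $O$ and $O'$ are nonempty and $X\setminus(O\cup O')\in I$. No interval is in $I$, by (H1) with $s=\emptyset$, so $O\cup O'$ is dense in $X$. Closures below are Euclidean and taken in $X$. The two cases correspond to the two parts of Example~\ref{ex:fail}.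

\emph{Case 1: $O\cap O'\ne\emptyset$.} Then $O_s(A)\cap O_t(A')$ contains an interval for some $s,t$. Every point of this interval is a left limit and a right limit of it, so the interval is contained in $M(O_s(A),O_t(A'))$ and this pair is in $\mathcal P$. Pick $i$ with $s\subseteq h_i$, $t\subseteq h_i'$, and let $x=x(O_s(A),O_t(A'),i)$. Then $O_s(A)\cap E_s\in\Phi_x^-$ and $O_t(A')\cap E_t\in\Phi_x^+$, so $A\in\Phi_x^-$ and $A'\in\Phi_x^+$ by \eqref{eq:Os}. Thus $x$ splits $A$.

\emph{Case 2: $O\cap O'=\emptyset$.} By \eqref{eq:OO},
\begin{equation}\label{eq:miss}
B\cap O'=\emptyset\ \Longrightarrow\ B\setminus A\in I,\qquad\qquad B\cap O=\emptyset\ \Longrightarrow\ B\setminus A'\in I ,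
\end{equation}
since $B\setminus A\subseteq A'\setminus O'$ in the first case and $B\setminus A'\subseteq A\setminus O$ in the second. Let $R=\overline O\cap\overline{O'}$. The nonempty closed sets $\overline O$ and $\overline{O'}$ cover the connected space $X$, so $R\ne\emptyset$. As $O$ and $O'$ are disjoint and open, $R$ is disjoint from both. We claim that
\[
R\subseteq M(O,O')\cup M(O',O).
\]
Let $x\in R$. By density of $O\cup O'$, the point $x$ is a left limit of one of the two sets; call it $O_1$ and call the other $O_2$. Suppose $x\notin M(O_1,O_2)$. Then $x$ is not a right limit of $O_2$, so by density it is a right limit of $O_1$. Since $x\in\overline{O_2}\setminus O_2$, it is a left or a right limit of $O_2$, hence a left limit. So $x\in M(O_2,O_1)$, which proves the claim.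

If $R$ is uncountable, one of the pairs $(O,O')$, $(O',O)$ is in $\mathcal P$. At a special point $x$ for this pair, with any $i$, one ultrafilter contains $O$ and the other contains $O'$. By \eqref{eq:miss}, $O\setminus A\in I$ and $O'\setminus A'\in I$, so the first contains $A$ and the second contains $A'$.

If $R$ is countable, it has an isolated point $y$, because a nonempty closed subset of $X$ without isolated points is uncountable. Take $\varepsilon>0$ such that $J^-=(y-\varepsilon,y)$ and $J^+=(y,y+\varepsilon)$ are contained in $X\setminus R$. Each of these intervals is covered by the closed sets $\overline O$, $\overline{O'}$, which are disjoint on it, so it misses one of them. By the claim one of $J^-$, $J^+$ meets $O$, hence misses $O'$, and the other meets $O'$, hence misses $O$. By \eqref{eq:miss} the first is $I$-almost contained in $A$ and the second in $A'$. Since $J^-\in\Phi_y^-$ and $J^+\in\Phi_y^+$, the point $y$ splits $A$, whether it is special or not.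
\end{proof}

\section{The ideal in the Cohen extension}\label{sec:cohen}

Let $\kappa>\omega$ be measurable in $V$, let $U\in V$ be a $\kappa$-complete nonprincipal ultrafilter on $\kappa$, let $\mathbb P=\operatorname{Fn}(\kappa,2)$ and let $G$ be $\mathbb P$-generic over $V$. We show that (H) holds in $V[G]$. Of $U$ we use only that it is nonprincipal and countably complete. We use the following standard facts about forcing with $\mathbb P$.
\begin{itemize}
\item[(F1)] $G$ meets every dense set and every maximal antichain of $\mathbb P$ that belongs to $V$; whatever a member of $G$ forces is true in $V[G]$. The union $g=\bigcup G$ is a function $\kappa\to2$, and $G=\{p\in\mathbb P:p\subseteq g\}$.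
\item[(F2)] $\mathbb P$ is ccc: its antichains are countable. Consequently, if $W\in V$ and $h:\omega\to W$ is in $V[G]$, then there is in $V$ a sequence $(W_n)_{n<\omega}$ of countable subsets of $W$ with $h(n)\in W_n$.
\item[(F3)] If $\Delta\in V[G]$ is a subset of a countable set of $V$, then $\Delta\in V[G\cap\operatorname{Fn}(S,2)]$ for some $S\subseteq\kappa$ that is in $V$ and countable. By the product lemma, $G\cap\operatorname{Fn}(\kappa\setminus S,2)$ is generic for $\operatorname{Fn}(\kappa\setminus S,2)$ over $V[G\cap\operatorname{Fn}(S,2)]$.
\end{itemize}

\subsection{The ideal and the sets $E_f$}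

For $\alpha<\kappa$ and $n<\omega$ let $e_n(\alpha)=\omega\cdot\alpha+n<\kappa$; the map $(\alpha,n)\mapsto e_n(\alpha)$ is injective. Put
\[
r_\alpha=\sum_{n<\omega}g(e_n(\alpha))\,2^{-n-1}.
\]
Any condition can be extended so as to give both values $0$ and $1$ to coordinates $e_n(\alpha)$ with $n$ beyond a given bound, and so as to give different values to $e_n(\alpha)$ and $e_n(\beta)$ for some $n$, if $\alpha\ne\beta$. By (F1) the digit sequences $(g(e_n(\alpha)))_{n<\omega}$ are pairwise distinct and not eventually constant. So $r_\alpha$ is a nondyadic point of $X=(0,1)$ with this binary expansion, and $\alpha\mapsto r_\alpha$ is injective. Write $r[B]=\{r_\alpha:\alpha\in B\}$. For $t\in2^{<\omega}$ of length $k$ let $J_t$ be the closed interval of length $2^{-k}$ with left endpoint $\sum_{n<k}t(n)2^{-n-1}$, and $J_t^\circ$ its interior. A nondyadic point of $X$ is in $J_t$ if and only if it is in $J_t^\circ$, if and only if its binary expansion begins with $t$.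

In $V[G]$ we transfer the ideal dual to $U$ to the interval:
\[
I=\{A\subseteq X:A\cap r[B]=\emptyset\text{ for some }B\in U\},\qquad Z=X\setminus r[\kappa]\in I .
\]
The family $U$ does not decide the new subsets of $\kappa$, and (H2) asks us to describe them. Whether $r_\alpha\in A$ is decided by the values of $g$ at finitely many coordinates, taken from a countable set that depends on $\alpha$. Such a coordinate, as a function of $\alpha$ and modulo $U$, is of one of three kinds. It is constant, and then the value of $g$ there is the same for almost all $\alpha$; or it is some $e_n$, and then the value is a digit of $r_\alpha$; or it is neither. The third kind gives the index set $F$. In $V$, call $f,f':\kappa\to\kappa$ \emph{equivalent} if they agree on a set in $U$, and let $F\in V$ contain exactly one function from each equivalence class that contains no constant function and no $e_n$. For $f\in F$ let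
\[
E_f=\{r_\alpha:g(f(\alpha))=1\},\qquad\text{so that }\chi_{r_\alpha}(f)=g(f(\alpha)).
\]
For example, let $A=\{r_\alpha:r_\alpha<\frac12<r_{\alpha+1}\}$. The function $\alpha\mapsto e_0(\alpha+1)$ is injective and differs everywhere from each $e_n$, so it agrees with some $\varphi\in F$ on a set $B\in U$, and $A\cap r[B]=(0,\frac12)\cap E_\varphi\cap r[B]$.

\begin{proposition}\label{prop:cohen}
In $V[G]$, $I$ is a $\sigma$-ideal on $X$, and $I$, $(E_f)_{f\in F}$, $Z$ satisfy \textup{(H1)--(H3)}.
\end{proposition}

\subsection{Proof of Proposition~\ref{prop:cohen}}

\emph{Countable unions.} The family $I$ is closed under subsets. Let $A_n\in I$ be witnessed by $B_n\in U$. The sequence $(B_n)$ need not be in $V$, but by (F2) there is in $V$ a sequence of countable sets $\mathcal U_n\subseteq U$ with $B_n\in\mathcal U_n$. Then $B=\bigcap\bigcup_n\mathcal U_n$ is in $U$ by countable completeness in $V$, and $r[B]\cap\bigcup_nA_n=\emptyset$. That $X\notin I$ is a case of (H1).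

\medskip
\emph{Proof of} (H1). Let $J$ be an interval and $s\in\operatorname{Fn}(F,2)$. Choose $t\in2^k$ with $J_t\subseteq J$; note that $t,s\in V$. Let $B\in U$ and $p\in\mathbb P$. For $U$-almost all $\alpha$ the ordinals $e_m(\alpha)$ $(m<k)$ and $f(\alpha)$ $(f\in\operatorname{dom}s)$ are pairwise distinct and outside the finite set $\operatorname{dom}p$. Indeed, the $e_m(\alpha)$ are distinct, and outside $\operatorname{dom}p$ for all but finitely many $\alpha$. Distinct members of $F$ are inequivalent, and no member of $F$ is equivalent to an $e_m$, so the finitely many inequalities $f(\alpha)\ne f'(\alpha)$, $f(\alpha)\ne e_m(\alpha)$ hold for $U$-almost all $\alpha$. If $f(\alpha)\in\operatorname{dom}p$ held on a set in $U$, then $f$ would be constant on a set in $U$. Pick such an $\alpha$ in $B$ and extend $p$ by the value $t(m)$ at $e_m(\alpha)$ and the value $s(f)$ at $f(\alpha)$. If this extension is contained in $g$, then $r_\alpha\in J_t\cap E_s\cap r[B]$. We have shown that the conditions of this form are dense, so $J\cap E_s$ meets $r[B]$ for every $B\in U$, that is, $J\cap E_s\notin I$.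

\medskip
\emph{Proof of} (H2). Let $A\subseteq X$ and let $\dot A$ be a name for $A^*=\{\alpha<\kappa:r_\alpha\in A\}$. We first work in $V$. For each $\alpha$ let $Q_\alpha$ be a maximal antichain of conditions deciding ``$\alpha\in\dot A$''; it is countable. Let $S_\alpha\subseteq\kappa$ be a countable set that contains all $e_n(\alpha)$, the domains of all members of $Q_\alpha$, and infinitely many ordinals other than the $e_n(\alpha)$. Enumerate $S_\alpha\setminus\{e_n(\alpha):n<\omega\}$ without repetition as $\{f_n(\alpha):n<\omega\}$. The conditions with domain contained in $S_\alpha$ are exactly the conditions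
\[
p_\alpha(d,s)=\{(e_n(\alpha),d(n)):n\in\operatorname{dom}d\}\cup\{(f_n(\alpha),s(n)):n\in\operatorname{dom}s\}\qquad(d,s\in\operatorname{Fn}(\omega,2)).
\]
The set $a_\alpha=\{(d,s):p_\alpha(d,s)\Vdash\alpha\in\dot A\}$ records how membership of $\alpha$ depends on the coordinates in $S_\alpha$, and it is a subset of the countable set $\operatorname{Fn}(\omega,2)^2$, which does not depend on $\alpha$. Let $a$ be the set of pairs $(d,s)$ that belong to $a_\alpha$ for $U$-almost all $\alpha$. For each pair $(d,s)$, the equivalence $(d,s)\in a_\alpha\leftrightarrow(d,s)\in a$ holds for $U$-almost all $\alpha$; intersecting countably many sets, we get $a_\alpha=a$ for $U$-almost all $\alpha$.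

Let $\Lambda$ be the set of $n$ such that $f_n$ is equivalent to a constant function, with value $c_n$. For $n\notin\Lambda$, $f_n$ is equivalent to a unique $\varphi_n\in F$, since $f_n(\alpha)\ne e_m(\alpha)$ for all $\alpha$ and $m$. The $\varphi_n$ are pairwise distinct, since $f_n(\alpha)\ne f_m(\alpha)$ for $n\ne m$ and all $\alpha$. By countable completeness there is $B\in U$ such that for all $\alpha\in B$
\[
a_\alpha=a,\qquad f_n(\alpha)=c_n\ \ (n\in\Lambda),\qquad f_n(\alpha)=\varphi_n(\alpha)\ \ (n\notin\Lambda).
\]

Now work in $V[G]$. As $X\setminus r[B]\in I$, it suffices to find $J$ and $s'$ as in (H2) for every $x=r_\alpha\in A$ with $\alpha\in B$. The filter $G$ meets $Q_\alpha$ in a condition $p_\alpha(d,s)$, which decides ``$\alpha\in\dot A$'' and therefore forces it, because $\alpha\in A^*$. So $(d,s)\in a_\alpha=a$. Let $t$ be an initial segment of the binary expansion of $r_\alpha$ whose domain contains $\operatorname{dom}d$, and let $J=J_t^\circ\ni r_\alpha$. Let $s'=\{(\varphi_n,s(n)):n\in\operatorname{dom}s\setminus\Lambda\}$, a function because the $\varphi_n$ are distinct. Then $s'\subseteq\chi_x$, since $g(\varphi_n(\alpha))=g(f_n(\alpha))=s(n)$.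 Let $\beta\in B$ with $r_\beta\in J\cap E_{s'}$. The three kinds of coordinates give
\[
\begin{array}{ll}
g(e_n(\beta))=t(n)=g(e_n(\alpha))=d(n)&(n\in\operatorname{dom}d),\\[2pt]
g(f_n(\beta))=g(c_n)=g(f_n(\alpha))=s(n)&(n\in\operatorname{dom}s\cap\Lambda),\\[2pt]
g(f_n(\beta))=g(\varphi_n(\beta))=s(n)&(n\in\operatorname{dom}s\setminus\Lambda).
\end{array}
\]
Thus $p_\beta(d,s)\subseteq g$, so $p_\beta(d,s)\in G$. Since $(d,s)\in a=a_\beta$, this condition forces $\beta\in\dot A$, and $r_\beta\in A$. Hence $(J\cap E_{s'})\setminus A\subseteq X\setminus r[B]\in I$.

\medskip
\emph{Proof of} (H3). Let $P\subseteq X$ be a Cantor set in $V[G]$ and $\Delta=\{t\in2^{<\omega}:J_t\cap P=\emptyset\}$. Every $t$ has an extension in $\Delta$: the nonempty open set $J_t^\circ\setminus P$ contains a nondyadic point $z$, and all sufficiently long initial segments of the expansion of $z$ extend $t$ and are in $\Delta$. Take a countable $S\in V$ as in (F3) with $\Delta\in V[G\cap\operatorname{Fn}(S,2)]$. For all but countably many $\alpha$, no $e_n(\alpha)$ is in $S$. For such $\alpha$, the set of $p\in\operatorname{Fn}(\kappa\setminus S,2)$ for which there is $t\in\Delta$ with $p(e_n(\alpha))=t(n)$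 for all $n\in\operatorname{dom}t$ is dense in $\operatorname{Fn}(\kappa\setminus S,2)$ and belongs to $V[G\cap\operatorname{Fn}(S,2)]$. By (F3) $G$ meets it, so $r_\alpha\in J_t$ for some $t\in\Delta$, and $r_\alpha\notin P$. Therefore $P\setminus Z=P\cap r[\kappa]$ is countable and $|P\cap Z|=\mathfrak c$. \qed

\begin{proof}[Proof of Theorem~\ref{thm:A}]
In $V[G]$, (H) holds by Proposition~\ref{prop:cohen}. Proposition~\ref{prop:H} gives a coherent and splitting system, and its topology $\tau$, which is finer than the Euclidean one, has the required properties by Proposition~\ref{prop:system}.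
\end{proof}

\section{The generic ultrapower and the constructible universe}\label{sec:generic}

Let $X$ be a crowded submaximal space that is not strictly $\sigma$-discrete, and let $Y$ and $I$ be as in Lemma~\ref{lem:ideal}(ii). If $I$ were a maximal ideal, its dual would be a countably complete nonprincipal ultrafilter. In general we obtain an ultrafilter by forcing. Let $\mathcal T$ be the poset of nonempty open subsets of $Y$, ordered by inclusion, let $G$ be $\mathcal T$-generic over $V$, and put
\[
D=\{A\in P(Y)^V:O\subseteq A\text{ for some }O\in G\}.
\]
In $V[G]$ form the ultrapower of $V$ by $D$. Its elements are represented by the functions $f\in V$ with domain $Y$, with $f=_Df'$ if $\{y:f(y)=f'(y)\}\in D$ and $f\in_Df'$ if $\{y:f(y)\in f'(y)\}\in D$; an equivalence class is replaced by the set of its members of least rank. Once $D$ is known to be an ultrafilter on $P(Y)^V$, \L o\'s's theorem holds with the usual proof, because the sets $\{y:V\models\varphi(f(y))\}$ and the functions choosing witnesses are formed in $V$. The difficulty is well-foundedness: a descending sequence in $V[G]$ need not be in $V$, where $I$ is a $\sigma$-ideal. What saves us is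 that incompatible conditions of $\mathcal T$ are disjoint sets, so that a point of $Y$ selects at most one condition from each antichain.

\begin{lemma}\label{lem:generic}
$D$ is an ultrafilter on $P(Y)^V$ disjoint from $I$, and the ultrapower is well-founded and set-like. Let $M\subseteq V[G]$ be its transitive collapse and $j:V\to M$ the elementary embedding that sends $x$ to the class of the constant function with value $x$. Then $j$ moves some ordinal $\le|Y|^V$, and the least ordinal moved is greater than $\omega$.
\end{lemma}

\begin{proof}
$D$ is a filter on $P(Y)^V$ because $G$ is a filter, and $D\cap I=\emptyset$ because members of $D$ have nonempty interior. Let $A\subseteq Y$ be in $V$ and $O\in\mathcal T$. As $O\notin I$, one of $O\cap A$, $O\setminus A$ is not in $I$ and so contains a nonempty open set. Hence the conditions contained in $A$ or in $Y\setminus A$ are dense, and $D$ is an ultrafilter. The same argument shows: if $O$ forces $A\in\dot D$, then some nonempty open subset of $O$ is contained in $A$, for a nonempty open subset of $O\setminus A$ would force $Y\setminus A\in\dot D$.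

\emph{Well-foundedness.} Suppose that $O^*\in\mathcal T$ forces that $(\dot f_n)_{n<\omega}$ is a sequence of functions in $V$ with domain $Y$ and $\dot f_{n+1}\in_{\dot D}\dot f_n$ for all $n$. Work in $V$. Call a condition $O\subseteq O^*$ \emph{$n$-good} if there are $f_0^O,\dots,f_n^O$ such that $O\Vdash\dot f_i=f_i^O$ for $i\le n$, and $f^O_{i+1}(y)\in f_i^O(y)$ for all $y\in O$ and $i<n$. The $n$-good conditions are dense below $O^*$: first shrink a given condition to decide $\dot f_0,\dots,\dot f_n$ as $f_0,\dots,f_n$, then shrink it $n$ times, by the preceding paragraph, into the sets $\{y:f_{i+1}(y)\in f_i(y)\}$, $i<n$. Let $\mathcal W_n$ be a maximal family of pairwise disjoint $n$-good conditions. The set $O^*\setminus\bigcup\mathcal W_n$ has empty interior, for otherwise it would contain an $n$-good condition. So it is in $I$. Since $I$ is a $\sigma$-ideal and $O^*\notin I$, there is a point $y\in\bigcap_n\bigcup\mathcal W_n$; let $y\in O_n\in\mathcal W_n$. For $n,m\ge i$ the open set $O_n\cap O_m$ contains $y$, so it is a common extension of $O_n$ and $O_m$, and $f_i^{O_n}=f_i^{O_m}$. Call this function $f_i$. As $y\in O_{i+1}$, we have $f_{i+1}(y)\in f_i(y)$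 for all $i$, contradicting foundation.

\emph{Set-likeness.} If $f'\in_Df$, then $f'$ is $=_D$-equivalent to a function in $V$ from $Y$ to $\{\emptyset\}\cup\bigcup\operatorname{ran}f$, and these functions form a set. So the transitive collapse exists; we write $[f]$ for the element of $M$ represented by $f$.

\emph{A moved ordinal.} In $V$ fix an injection $u:Y\to|Y|$. By \L o\'s's theorem $[u]$ is an ordinal below $j(|Y|)$. If $j$ fixed all ordinals $\le|Y|$, then $[u]=\xi=j(\xi)$ for some $\xi<|Y|$, and $\{y:u(y)=\xi\}\in D$. This set has at most one element and is in $I$, a contradiction; here crowdedness is used. Finally $j$ fixes every $n<\omega$ and $\omega$ itself, because these sets are definable in $V$ and in the transitive class $M$ by the same formulas.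
\end{proof}

Since $j$ is strictly increasing on ordinals, $j(\xi)\ge\xi$, so $M$ contains all ordinals. The least ordinal $\kappa$ moved by $j$, its \emph{critical point}, satisfies $j(\kappa)>\kappa$.

For Theorem~\ref{thm:B} we recall three standard facts. A transitive class that contains all ordinals and satisfies ``ZF $+\ V=L$'' is $L$. Forcing with a poset of cardinality at most $\mu$, where $\mu$ is infinite, preserves all cardinals above $\mu$. Finally, by Kunen's theorem a nontrivial elementary embedding of $L$ into $L$ implies that $0^\#$ exists, and by Silver's theorem, if $0^\#$ exists then every uncountable cardinal is inaccessible in $L$; only the combination of these two statements is needed.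

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $V=L$ and suppose that $X$ is crowded, submaximal and not strictly $\sigma$-discrete. In $L[G]$ we have the embedding $j:L\to M$ of Lemma~\ref{lem:generic}. By elementarity $M$ satisfies ``ZF $+\ V=L$'', so $M=L$, and $j$ is a nontrivial elementary embedding of $L$ into $L$, definable in $L[G]$. Applying the theorems of Kunen and Silver in $L[G]$, we see that every uncountable cardinal of $L[G]$ is inaccessible in $L$. But if $\mu$ is an infinite cardinal of $L$ with $\mu\ge|\mathcal T|$, then $(\mu^+)^L$ is an uncountable cardinal of $L[G]$ and a successor cardinal of $L$, a contradiction. The statement on maximal connected spaces follows by Lemma~\ref{lem:submax}.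
\end{proof}

\section{An inner model with a measurable cardinal}\label{sec:inner}

Let $X$, $Y$, $\mathcal T$, $G$ and $j:V\to M\subseteq V[G]$ be as in Section~\ref{sec:generic}, with no assumption on $V$, and let $\kappa$ be the critical point of $j$, so that $\omega<\kappa\le|Y|$.

\subsection{The plan}

The basic argument is that an embedding of a model into itself fixes whatever is definable from fixed parameters. In its simplest form it shows that $L$ has no measurable cardinal: if $V=L$ and $\mu$ is the least measurable cardinal, the ultrapower by a $\mu$-complete nonprincipal ultrafilter on $\mu$ gives an elementary $i:L\to L$ with $i(\mu)>\mu$, whereas $\mu$ is definable in $L$, so $i(\mu)=\mu$. (Since $L$ is the only inner model when $V=L$, Theorem~\ref{thm:C} gives a second proof of Theorem~\ref{thm:B}.)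

The natural candidate for a measure is $\{x\subseteq\kappa:\kappa\in j(x)\}$, but it is defined in $V[G]$, and we need an inner model of $V$. So we fix the model first. We choose in $V$ ordinals $\gamma_0<\gamma_1<\cdots$ fixed by $j$, and let $N$ be the model constructed from the predicate ``$x$ contains almost all $\gamma_m$''. Then $j$ maps $N$ to $N$. We show that the measure $U$ that $j$ induces on $P(\kappa)\cap N$ belongs to $V$, and we iterate ultrapowers of $N$ by $U$ inside $V$ to obtain embeddings $k_m:N\to N$ with $k_m(\kappa)=\gamma_m$. A set fixed by all $k_m$ contains all $\gamma_m$ or none, according to whether it contains $\kappa$. A least set not decided by the predicate would be such a set, so the predicate is an ultrafilter in $N$.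

\subsection{Relative constructibility}

For a class $A$ let $L_0[A]=\emptyset$, let $L_{\alpha+1}[A]$ be the set of subsets of $L_\alpha[A]$ definable with parameters over $(L_\alpha[A],\in,A\cap L_\alpha[A])$, take unions at limits, and let $L[A]=\bigcup_\alpha L_\alpha[A]$. The levels are transitive and $L_\alpha[A]\cap\mathrm{Ord}=\alpha$. We write $(T,\in,A)$ for $(T,\in,A\cap T)$. The following facts are standard \cite[\S3]{kanamori}.
\begin{itemize}
\item[(L1)] If $A$ is a definable class, $(L[A],\in,A)$ satisfies ZFC in the language with a predicate for $A$; that is, separation and replacement hold for formulas that mention $A$.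
\item[(L2)] There is a sentence $\psi_0$ such that for every class $A$ and every transitive class $T$: $(T,\in,A)\models\psi_0$ if and only if $T=L[A]$ or $T=L_\delta[A]$ for some limit $\delta>\omega$.
\item[(L3)] There is a parameter-free formula that defines a well-ordering of each structure as in (L2).
\end{itemize}

\subsection{Fixed ordinals and the model $N$}

In $V$ let $C$ be the class of strong limit cardinals $\nu>2^{|Y|}$ with $\operatorname{cf}\nu>|Y|$, and let $C^*$ be the class of $\nu\in C$ such that $C\cap\nu$ has order type $\nu$. Members of $C$ will be fixed by $j$; members of $C^*$ will in addition be fixed by the collapse of any set containing $C$ below them.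

\begin{lemma}\label{lem:fixed}
$j(\nu)=\nu$ for all $\nu\in C$, and $C^*$ is unbounded in the ordinals.
\end{lemma}

\begin{proof}
Let $\nu\in C$. It remains a cardinal in $V[G]$ because $|\mathcal T|\le2^{|Y|}<\nu$. For $0<\xi<\nu$, every ordinal below $j(\xi)$ is $[f]$ for some $f:Y\to\xi$ in $V$. In $V$ there are at most $2^{|\xi|\cdot|Y|}<\nu$ such functions, so $|j(\xi)|<\nu$ in $V[G]$ and $j(\xi)<\nu$. An ordinal below $j(\nu)$ is $[f]$ for some $f:Y\to\nu$ in $V$; as $\operatorname{cf}\nu>|Y|$, the function $f$ is bounded by some $\xi<\nu$, so $[f]\le j(\xi)<\nu$. Hence $j(\nu)\le\nu$, and $j(\nu)\ge\nu$ always holds.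

The class $C$ is unbounded, as it contains $\beth_{\eta+|Y|^+}$ for every $\eta$. Given $\nu_0$, define $\nu_\xi$ for $\xi<|Y|^+$: let $\nu_{\xi+1}>\nu_\xi$ be a member of $C$ such that $C\cap\nu_{\xi+1}$ has order type at least $\nu_\xi$, and take suprema at limits. Then $\nu=\sup_\xi\nu_\xi$ is a limit of strong limit cardinals above $2^{|Y|}$ and has cofinality $|Y|^+$, so $\nu\in C$. The order type of $C\cap\nu$ is at least $\nu_\xi$ for every $\xi$ and at most $\nu$.
\end{proof}

Choose in $V$ a sequence $\gamma_0<\gamma_1<\cdots$ in $C^*$, let $\lambda=\sup_m\gamma_m$, and put
\[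
\mathcal F=\{x:\gamma_m\in x\text{ for all but finitely many }m\},\qquad N=L[\mathcal F].
\]
This is an inner model of $V$ by (L1). Since $j$ fixes $\omega$ and each $\gamma_m$, it fixes the sequence $\vec\gamma=(\gamma_m)_{m<\omega}$, which is therefore in $M$. Membership in $\mathcal F$ is expressed from $\vec\gamma$ with bounded quantifiers, so it means the same in $V$, $M$ and $V[G]$, and these models compute the same levels $L_\alpha[\mathcal F]$. By elementarity
\begin{equation}\label{eq:levels}
j\bigl((L_\alpha[\mathcal F],\in,\mathcal F)\bigr)=(L_{j(\alpha)}[\mathcal F],\in,\mathcal F),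
\end{equation}
and in particular $j$ maps $N$ into $N$. Define
\[
U=\{x\in P(\kappa)\cap N:\kappa\in j(x)\}.
\]

\begin{lemma}\label{lem:UinV}
$U\in V$.
\end{lemma}

\begin{proof}
The idea is to write each $x\in P(\kappa)\cap N$ as $z\cap\kappa$, where $j(z)=z$ and $z$ is found in $V$. Choose $\delta\in C^*$ above $\lambda$ with $P(\kappa)\cap N\subseteq L_\delta[\mathcal F]$, and let $\mathfrak L=(L_\delta[\mathcal F],\in,\mathcal F)$. In $V$ let $K$ be the set of elements definable in $\mathfrak L$ from parameters in $\kappa\cup(C\cap\delta)$. If an existential statement with parameters in $K$ holds in $\mathfrak L$, its least witness in the ordering of (L3) is in $K$; so $K$ is an elementary substructure of $\mathfrak L$. By \eqref{eq:levels} and Lemma~\ref{lem:fixed}, $j$ fixes $\mathfrak L$ and all the parameters. If $z$ is defined in $\mathfrak L$ by a formula from such parameters, then $j(z)$ is defined in $j(\mathfrak L)=\mathfrak L$ by the same formula from the same parameters. So $j(z)=z$ for all $z\in K$.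

Let $\pi:K\to T$ be the transitive collapse, taken in $V$; an ordinal $\xi\in K$ is sent to the order type of $K\cap\xi$. Since $C\cap\delta\subseteq K\cap\mathrm{Ord}\subseteq\delta$ and $C\cap\delta$ has order type $\delta$, we get $T\cap\mathrm{Ord}=\delta$. Since $\gamma_m\in K$ and $C\cap\gamma_m\subseteq K$ has order type $\gamma_m$, we get $\pi(\gamma_m)=\gamma_m$. So for $z\in K$ we have $\gamma_m\in z\leftrightarrow\gamma_m\in\pi(z)$, and therefore $z\in\mathcal F\leftrightarrow\pi(z)\in\mathcal F$. Thus $\pi$ is an isomorphism of $(K,\in,\mathcal F)$ with $(T,\in,\mathcal F)$, the latter satisfies $\psi_0$, and $T=L_\delta[\mathcal F]$ by (L2).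

Let $x\in P(\kappa)\cap N\subseteq T$ and $z=\pi^{-1}(x)$. As $\kappa\subseteq K$, the map $\pi$ is the identity on $\kappa$, so $x=z\cap\kappa$ and $j(x)=j(z)\cap j(\kappa)=z\cap j(\kappa)$. Since $\kappa<j(\kappa)$, we conclude that $x\in U$ if and only if $\kappa\in\pi^{-1}(x)$, and this condition is evaluated in $V$.
\end{proof}

We do not know that $U\in N$. The substitute is amenability, item (iii) below. Call $Q\in N$ an \emph{index set} if $N$ contains an injection of $Q$ into $\kappa$. As $\kappa$ is infinite and $N$ satisfies ZFC, finite products of index sets are index sets.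

\begin{lemma}\label{lem:U}
\begin{enumerate}
\item[(i)] $U$ is an ultrafilter on $P(\kappa)\cap N$, and $\kappa\setminus(\xi+1)\in U$ for all $\xi<\kappa$.
\item[(ii)] If $s\in N$, $0<\eta<\kappa$ and $s:\eta\to U$, then $\bigcap_{\xi<\eta}s(\xi)\in U$.
\item[(iii)] If $Q$ is an index set, $s\in N$ and $s:Q\to P(\kappa)$, then $\{q\in Q:s(q)\in U\}\in N$.
\item[(iv)] If $(x_n)_{n<\omega}\in V$ and $x_n\in U$ for all $n$, then $\bigcap_nx_n\ne\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The map $j$ preserves inclusions and finite intersections, $j(\kappa\setminus x)=j(\kappa)\setminus j(x)$, and $\kappa\in j(\kappa)\setminus(\xi+1)=j(\kappa\setminus(\xi+1))$.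

(ii) The function $j(s)$ has domain $j(\eta)=\eta$ and $j(s)(\xi)=j(s)(j(\xi))=j(s(\xi))$. So $\kappa\in\bigcap_{\xi<\eta}j(s(\xi))=j(\bigcap_{\xi<\eta}s(\xi))$.

(iii) For $Q=\kappa$ the set equals $\{\xi<\kappa:\kappa\in j(s)(\xi)\}$, which is in $N$ because $j(s)\in N$. For general $Q$ with an injection $u\in N$, apply this to the function that sends $u(q)$ to $s(q)$ and the remaining ordinals to $\emptyset$.

(iv) Here we use that $j$ is defined on all of $V$: as in (ii), $\kappa\in\bigcap_nj(x_n)=j(\bigcap_nx_n)$, so $\bigcap_nx_n\ne\emptyset$.
\end{proof}

The four statements concern only $U$, $N$ and sets in $V$, so they hold in $V$. From now on we work in $V$; the embedding $j$ is not used again.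

\subsection{Finite powers of $U$}

An iterated ultrapower of length $\alpha$ is most easily described all at once, by functions that depend on finitely many coordinates in $\alpha$. This requires ultrafilters on the sets $\kappa^a$ of functions $a\to\kappa$, for finite sets $a$ of ordinals. Note that $\kappa^a\in N$ is an index set and $\kappa^\emptyset=\{\emptyset\}$. For $c\subseteq a$, $\zeta_0\in\kappa^c$ and $B\subseteq\kappa^a$ let $B_{\zeta_0}=\{\zeta_1\in\kappa^{a\setminus c}:\zeta_0\cup\zeta_1\in B\}$. If $a\ne\emptyset$, let $a^-=a\setminus\{\min a\}$ and write $B_\xi$ for $B_{\{(\min a,\xi)\}}\subseteq\kappa^{a^-}$. Define $U^a\subseteq P(\kappa^a)\cap N$ by recursion on $|a|$: $U^\emptyset=\{\{\emptyset\}\}$, and for $a\ne\emptyset$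
\[
B\in U^a\iff\{\xi<\kappa:B_\xi\in U^{a^-}\}\in U .
\]
The set on the right is in $N$ by item (i) of the next lemma for $a^-$. For $a=\{\beta\}$, $B\in U^a$ means that $\{\zeta(\beta):\zeta\in B\}\in U$.

\begin{lemma}\label{lem:powers}
Let $a,b$ be finite sets of ordinals.
\begin{enumerate}
\item[(i)] If $Q$ is an index set, $s\in N$ and $s:Q\to P(\kappa^a)$, then $\{q\in Q:s(q)\in U^a\}\in N$.
\item[(ii)] $U^a$ is an ultrafilter on $P(\kappa^a)\cap N$, closed under intersections of sequences in $N$ of nonzero length less than $\kappa$.
\item[(iii)] If $a\subseteq b$ and $B\in P(\kappa^a)\cap N$, then $B\in U^a$ if and only if $B^b=\{\zeta\in\kappa^b:\zeta\restriction a\in B\}$ is in $U^b$.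
\item[(iv)] If every element of $a$ is below every element of $b$ and $B\in P(\kappa^{a\cup b})\cap N$, then $B\in U^{a\cup b}$ if and only if $B^*=\{\zeta_0\in\kappa^a:B_{\zeta_0}\in U^b\}$ is in $U^a$.
\item[(v)] Let $w$ be a countable set of ordinals, and for $n<\omega$ let $b_n\subseteq w$ be finite and $B_n\in U^{b_n}$. Then there is $\zeta:w\to\kappa$ with $\zeta\restriction b_n\in B_n$ for all $n$. In particular, countably many members of $U^a$ have a common element.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Induction on $|a|$, for all $Q$ and $s$. For $a=\emptyset$ the set is $\{q:s(q)=\{\emptyset\}\}$. For $a\ne\emptyset$, the set $R=\{(q,\xi)\in Q\times\kappa:s(q)_\xi\in U^{a^-}\}$ is in $N$ by the induction hypothesis, and $s(q)\in U^a$ if and only if $\{\xi:(q,\xi)\in R\}\in U$. Apply Lemma~\ref{lem:U}(iii) to $q\mapsto\{\xi:(q,\xi)\in R\}$.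

(ii) Induction on $|a|$; $U^\emptyset$ is the principal ultrafilter on a one-point set. Let $a\ne\emptyset$ and $B'=\{\xi:B_\xi\in U^{a^-}\}$. The map $B\mapsto B'$ is monotone and, by the induction hypothesis, $(\kappa^a\setminus B)'=\kappa\setminus B'$. So $U^a$ is closed upward and contains exactly one of $B$, $\kappa^a\setminus B$. Let $(B(i))_{i<\eta}\in N$ be a sequence in $U^a$ with $0<\eta<\kappa$. The sequence $(B(i)')_{i<\eta}$ is in $N$ by (i) with $Q=\eta\times\kappa$, so $\bigcap_iB(i)'\in U$ by Lemma~\ref{lem:U}(ii). For $\xi$ in this set, $(\bigcap_iB(i))_\xi=\bigcap_iB(i)_\xi\in U^{a^-}$ by the induction hypothesis. Hence $\bigcap_iB(i)\in U^a$.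

(iii) Induction on $|b|$; the case $b=\emptyset$ is trivial. If $\min b\in a$, then $\min b=\min a$ and $(B^b)_\xi=(B_\xi)^{b^-}$, which is in $U^{b^-}$ if and only if $B_\xi\in U^{a^-}$; so the sets of $\xi$ that define $B^b\in U^b$ and $B\in U^a$ coincide. If $\min b\notin a$, then $(B^b)_\xi=B^{b^-}$ for all $\xi$, so $B^b\in U^b$ if and only if $B^{b^-}\in U^{b^-}$, if and only if $B\in U^a$.

(iv) The set $B^*$ is in $N$ by (i). Induction on $|a|$. For $a=\emptyset$, $B^*=\{\emptyset\}$ exactly when $B\in U^b$. For $a\ne\emptyset$ we have $\min(a\cup b)=\min a$ and $(B^*)_\xi=(B_\xi)^*$, which is in $U^{a^-}$ if and only if $B_\xi\in U^{a^-\cup b}$. Again the defining sets of $\xi$ coincide.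

(v) Define $\zeta(\beta)$ by recursion on $\beta\in w$ in increasing order, so that for each initial segment $c$ of $w$ on which $\zeta$ is defined,
\begin{equation}\label{eq:invariant}
(B_n)_{\zeta\restriction(b_n\cap c)}\in U^{b_n\setminus c}\qquad\text{for all }n .
\end{equation}
This holds for $c=\emptyset$. If $c\ne\emptyset$ has no largest element, then for each $n$ the finite set $b_n\cap c$ equals $b_n\cap c'$ for a shorter initial segment $c'$, so \eqref{eq:invariant} persists. Let $\beta\in w$ and $c=w\cap\beta$. For $n$ with $\beta\notin b_n$ the value $\zeta(\beta)$ plays no role. For $n$ with $\beta\in b_n$ we have $\beta=\min(b_n\setminus c)$, so by \eqref{eq:invariant} and the definition of $U^{b_n\setminus c}$, the set of values $\zeta(\beta)$ that preserve the $n$th condition is in $U$. By Lemma~\ref{lem:U}(iv) some value lies in all these sets; the lemma applies since $U\in V$. For $c=w$, \eqref{eq:invariant} says that $\zeta\restriction b_n\in B_n$.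
\end{proof}

\subsection{Iterated ultrapowers}

Fix an ordinal $\alpha$ and consider the pairs $(f,a)$ with $a\subseteq\alpha$ finite and $f\in N$ a function with domain $\kappa^a$. For a formula $\varphi$ in the language of $(N,\in,\mathcal F)$, pairs $(f_1,a_1),\dots,(f_k,a_k)$ and a finite $b\supseteq a_1\cup\dots\cup a_k$, let
\[
[\![\varphi((f_1,a_1),\dots,(f_k,a_k))]\!]_b=\{\zeta\in\kappa^b:(N,\in,\mathcal F)\models\varphi(f_1(\zeta\restriction a_1),\dots,f_k(\zeta\restriction a_k))\}.
\]
This set is in $N$ by (L1), and by Lemma~\ref{lem:powers}(iii) the statement $[\![\varphi]\!]_b\in U^b$ does not depend on $b$; we then say that $\varphi$ holds \emph{almost everywhere}. Interpret $=$, $\in$ and the predicate for $\mathcal F$ on pairs by declaring an atomic formula true if it holds almost everywhere. Taking a common $b$ and using that $U^b$ is a filter, we see that the interpretation of $=$ is an equivalence relation respected by the other two, so we obtain a structure on the equivalence classes.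

\emph{\L o\'s's theorem:} a formula holds in this structure if and only if it holds almost everywhere. The steps for $\neg$ and $\wedge$ hold because $U^b$ is an ultrafilter. If $\exists x\,\varphi$ holds in the structure with witness $(g,c)$, then $\varphi((g,c),\dots)$ holds almost everywhere, and $[\![\varphi((g,c),\dots)]\!]_{b\cup c}\subseteq[\![\exists x\,\varphi]\!]_{b\cup c}$. Conversely, let $[\![\exists x\,\varphi]\!]_b\in U^b$ with $b=a_1\cup\dots\cup a_k$. The function $g$ on $\kappa^b$ that picks the $N$-least witness where there is one, and $\emptyset$ elsewhere, is in $N$ by (L1) and (L3), and $(g,b)$ is a witness.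

The structure is extensional by \L o\'s's theorem. It is set-like, since a member of $(f,a)$ is equivalent to a pair $(g,b)$ with $g$ taking values in $\{\emptyset\}\cup\bigcup\operatorname{ran}f$. It is well-founded: if $(f_{n+1},a_{n+1})$ is a member of $(f_n,a_n)$ for all $n$, Lemma~\ref{lem:powers}(v) with $b_n=a_n\cup a_{n+1}$ gives $\zeta:\bigcup_na_n\to\kappa$ with $f_{n+1}(\zeta\restriction a_{n+1})\in f_n(\zeta\restriction a_n)$ for all $n$, contradicting foundation. Let $(N_\alpha,\in,\mathcal E_\alpha)$ be the transitive collapse, $[f,a]$ the element given by $(f,a)$, and
\[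
i_\alpha:(N,\in,\mathcal F)\to(N_\alpha,\in,\mathcal E_\alpha),\qquad i_\alpha(x)=[\{(\emptyset,x)\},\emptyset].
\]
This map is elementary, so $i_\alpha(\xi)\ge\xi$ and $N_\alpha$ contains all ordinals. For $\xi>0$ every ordinal below $i_\alpha(\xi)$ is $[f,a]$ for some $f:\kappa^a\to\xi$: modify $f$ outside a set in $U^a$.

\begin{lemma}\label{lem:iterate}
Let $\nu>\kappa$ be a strong limit cardinal.
\begin{enumerate}
\item[(i)] $i_\nu(\kappa)=\nu$.
\item[(ii)] If $\operatorname{cf}\nu>\kappa$ and $\alpha<\nu$, then $i_\alpha(\nu)=\nu$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $\beta<\nu$ let $\mathrm{pr}_\beta(\zeta)=\zeta(\beta)$ on $\kappa^{\{\beta\}}$. The elements $[\mathrm{pr}_\beta,\{\beta\}]$ are ordinals below $i_\nu(\kappa)$. They increase strictly with $\beta$: for $\beta<\beta'$ the section at $\xi$ of $\{\zeta\in\kappa^{\{\beta,\beta'\}}:\zeta(\beta)<\zeta(\beta')\}$ corresponds to $\kappa\setminus(\xi+1)\in U$. Hence $i_\nu(\kappa)\ge\nu$.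

For the converse let $f:\kappa^a\to\kappa$ and $a\subseteq\beta<\nu$; we show $[f,a]<\nu$. Counting all pairs $(g,b)$ with $b\subseteq\nu$ would give only the bound $\nu$, so we show that the coordinates above $\beta$ are not needed: every ordinal $[g,b]<[f,a]$ equals $[g',b']$ for some finite $b'\subseteq\beta$ and $g':\kappa^{b'}\to\kappa$ in $N$. Replacing $g$ by $\zeta\mapsto g(\zeta\restriction b)$ on $\kappa^{a\cup b}$, we may assume $a\subseteq b$. Let $b'=b\cap\beta\supseteq a$ and $c=b\setminus\beta$. The set
\[
R=\bigl\{(\zeta_0,\xi)\in\kappa^{b'}\times\kappa:\{\zeta_1\in\kappa^c:g(\zeta_0\cup\zeta_1)=\xi\}\in U^c\bigr\}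
\]
is in $N$ by Lemma~\ref{lem:powers}(i), and for each $\zeta_0$ there is at most one $\xi$ with $(\zeta_0,\xi)\in R$. Let $g'(\zeta_0)$ be this $\xi$ if it exists and $0$ otherwise; then $g'\in N$. By Lemma~\ref{lem:powers}(iv), for $U^{b'}$-almost all $\zeta_0$ the set $\{\zeta_1:g(\zeta_0\cup\zeta_1)\in\eta\}$ is in $U^c$, where $\eta=f(\zeta_0\restriction a)<\kappa$. For such $\zeta_0$, if none of the sets $\{\zeta_1:g(\zeta_0\cup\zeta_1)=\xi\}$, $\xi<\eta$, were in $U^c$, the intersection of their complements would be in $U^c$ by Lemma~\ref{lem:powers}(ii), although it is disjoint from $\{\zeta_1:g(\zeta_0\cup\zeta_1)\in\eta\}$. So $g(\zeta_0\cup\zeta_1)=g'(\zeta_0)$ for $U^c$-almost all $\zeta_1$. By Lemma~\ref{lem:powers}(iv) again, $[g,b]=[g',b']$. There are at most $2^{|\kappa|}\cdot|\beta|\cdot\omega<\nu$ such pairs $(g',b')$ with $b'\ne\emptyset$, and $|\kappa|$ with $b'=\emptyset$; so $[f,a]$ has cardinality below $\nu$, and $[f,a]<\nu$.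

(ii) For $0<\xi<\nu$ there are fewer than $\nu$ pairs $(f,a)$ with $a\subseteq\alpha$ finite and $f:\kappa^a\to\xi$, because $\max(|\alpha|,\omega)<\nu$ and $2^{|\xi|\cdot|\kappa|}<\nu$. So $i_\alpha(\xi)<\nu$. An ordinal below $i_\alpha(\nu)$ is $[f,a]$ with $f:\kappa^a\to\nu$; as $\operatorname{cf}\nu>\kappa$, the function $f$ is bounded by some $\xi<\nu$, and $[f,a]\le i_\alpha(\xi)<\nu$.
\end{proof}

Put $k_m=i_{\gamma_m}$. Each $\gamma_l$ is a strong limit cardinal above $\kappa$ of cofinality greater than $|Y|\ge\kappa$, so Lemma~\ref{lem:iterate} gives
\begin{equation}\label{eq:km}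
k_m(\kappa)=\gamma_m,\qquad k_m(\gamma_l)=\gamma_l\quad(l>m).
\end{equation}
The map $k_m$ need not fix $\gamma_0,\dots,\gamma_m$, and this is why $\mathcal F$ was defined to ignore finitely many terms.

\begin{lemma}\label{lem:km}
For every $m$, $N_{\gamma_m}=N$ and $\mathcal E_{\gamma_m}=\mathcal F\cap N$. Thus $k_m:(N,\in,\mathcal F)\to(N,\in,\mathcal F)$ is elementary. Moreover $k_m(\lambda)=\lambda$.
\end{lemma}

\begin{proof}
Let $x=[f,a]\in N_{\gamma_m}$, $B=\{\zeta\in\kappa^a:f(\zeta)\in\mathcal F\}$ and $B_{(l)}=\{\zeta\in\kappa^a:\gamma_l\in f(\zeta)\}$. These sets are in $N$. By definition $x\in\mathcal E_{\gamma_m}$ if and only if $B\in U^a$, and for $l>m$, by \eqref{eq:km}, $\gamma_l=k_m(\gamma_l)\in x$ if and only if $B_{(l)}\in U^a$. The sequence $\vec\gamma$ need not be in $N$, so \L o\'s's theorem does not relate the two; Lemma~\ref{lem:powers}(v) does. Suppose $x\in\mathcal E_{\gamma_m}$ and $x\notin\mathcal F$. Then $B$ and the complements of infinitely many $B_{(l)}$ are in $U^a$, and a common element $\zeta$ has $f(\zeta)\in\mathcal F$ while $\gamma_l\notin f(\zeta)$ for infinitely many $l$. Suppose $x\notin\mathcal E_{\gamma_m}$ and $x\in\mathcal F$.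 Then $\kappa^a\setminus B$ and all $B_{(l)}$ with $l\ge l_0$ are in $U^a$, for some $l_0>m$, and a common element $\zeta$ has $f(\zeta)\notin\mathcal F$ while $\gamma_l\in f(\zeta)$ for all $l\ge l_0$. Both are contradictions, so $\mathcal E_{\gamma_m}=\mathcal F\cap N_{\gamma_m}$. By elementarity $(N_{\gamma_m},\in,\mathcal F)\models\psi_0$, and $N_{\gamma_m}$ is a transitive class containing all ordinals, so $N_{\gamma_m}=L[\mathcal F]=N$ by (L2).

Let $[f,a]<k_m(\lambda)$ with $f:\kappa^a\to\lambda$. The sets $\{\zeta:f(\zeta)\ge\gamma_l\}$, $l>m$, have empty intersection, so by Lemma~\ref{lem:powers}(v) one of them is not in $U^a$. For this $l$, $[f,a]<k_m(\gamma_l)=\gamma_l<\lambda$. Hence $k_m(\lambda)=\lambda$.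
\end{proof}

\subsection{The measure in $N$ and the consistency strength}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\bar{\mathcal F}=\{x\in P(\lambda)\cap N:x\in\mathcal F\}$, which is in $N$ by (L1). It is a filter on $P(\lambda)\cap N$, it does not contain $\emptyset$, and it contains $\lambda\setminus\{\xi\}$ for every $\xi<\lambda$. If $x\in N$ is fixed by all $k_m$, then $\kappa\in x\leftrightarrow k_m(\kappa)\in k_m(x)\leftrightarrow\gamma_m\in x$ for each $m$, so
\begin{equation}\label{eq:allnone}
x\text{ contains all }\gamma_m\text{ or none of them.}
\end{equation}
By Lemma~\ref{lem:km}, every element definable in $(N,\in,\mathcal F)$ from the parameter $\lambda$ is fixed by all $k_m$.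

\emph{$\bar{\mathcal F}$ is an ultrafilter in $N$.} Otherwise let $x$ be the least subset of $\lambda$ in $N$, in the ordering of (L3), with $x\notin\bar{\mathcal F}$ and $\lambda\setminus x\notin\bar{\mathcal F}$. It is definable from $\lambda$, so by \eqref{eq:allnone} one of $x$, $\lambda\setminus x$ contains all $\gamma_m$ and is in $\bar{\mathcal F}$, a contradiction.

\emph{$\bar{\mathcal F}$ is countably complete in $N$.} Otherwise let $s\in N$ be the least sequence $s:\omega\to\bar{\mathcal F}$ with $\bigcap_ns(n)\notin\bar{\mathcal F}$. Each $s(n)$ is definable from $\lambda$, so it satisfies \eqref{eq:allnone}, and as $s(n)\in\bar{\mathcal F}$ it contains all $\gamma_m$. Then $\bigcap_ns(n)$ contains all $\gamma_m$ and is in $\bar{\mathcal F}$, a contradiction.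

By Lemma~\ref{lem:measurable} applied in $N$, the inner model $N$ has a measurable cardinal. By Lemma~\ref{lem:submax} this applies when some Hausdorff maximal connected space is not strictly $\sigma$-discrete. The equiconsistency is part of the next corollary.
\end{proof}

\begin{corollary}\label{cor:equi}
The following theories are equiconsistent.
\begin{enumerate}
\item[(i)] ZFC $+$ there is a measurable cardinal.
\item[(ii)] ZFC $+$ some Hausdorff maximal connected space is not strictly $\sigma$-discrete.
\item[(iii)] ZFC $+$ some maximal connected topology on $(0,1)$ finer than the Euclidean one is Baire and has no nonempty strictly $\sigma$-discrete open set.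
\item[(iv)] ZFC $+$ some crowded submaximal space is not strictly $\sigma$-discrete.
\end{enumerate}
\end{corollary}

\begin{proof}
A model of (i) has a forcing extension satisfying (iii), by Theorem~\ref{thm:A}. A space as in (iii) is Hausdorff and is a nonempty open subset of itself, so it witnesses (ii). A space as in (ii) witnesses (iv) by Lemma~\ref{lem:submax}. A model of (iv) has an inner model satisfying (i), by the first part of Theorem~\ref{thm:C}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{kanamori}
Kanamori, \emph{The Higher Infinite}.

\bibitem{source}
\emph{When do connected spaces have nice connected preimages?},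
\texttt{http://www.ams.org/journals/proc/1998-126-11/}\allowbreak\texttt{S0002-9939-98-04476-1/}\allowbreak\texttt{S0002-9939-98-04476-1.pdf}

\end{thebibliography}
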